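\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{claim}{Claim}

\title{Subdivisions of graphs of large girth and chromatic number in classes without bounded expansion}


\begin{abstract}
We prove that every monotone nowhere dense class of graphs without bounded expansion contains, for some fixed $s$, the exact $s$-subdivisions of graphs of arbitrarily large chromatic number and girth. If the $r$-shallow minors of the class have unbounded edge density, then an odd $s\le 4r+1$ will do, and this bound is best possible for every $r$. The existence of such an $s$ characterizes the monotone classes without bounded expansion, nowhere dense or not. The core of the proof is a finite statement: a graph of huge average degree either has a large clique as a shallow minor, or contains the $1$-subdivision of a graph of large girth and chromatic number.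
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Shallow minors and subdivisions}

All graphs are finite and simple. A class of graphs is \emph{monotone} if it is closed under taking subgraphs (and isomorphism). A connected graph has radius at most $r$ if one of its vertices has distance at most $r$ to all others. For an integer $r\ge 0$, a graph $H$ is an \emph{$r$-shallow minor} of $G$ if there are pairwise vertex-disjoint connected subgraphs $B_v\subseteq G$ $(v\in V(H))$, the \emph{bags}, each of radius at most $r$, such that for every edge $uv$ of $H$ some edge of $G$ joins $B_u$ to $B_v$. A subgraph of an $r$-shallow minor of $G$ is again an $r$-shallow minor of $G$. We write $\mathcal C\,\nabla\,r$ for the class of all $r$-shallow minors of graphs in $\mathcal C$. The average degree of $G$ is $2|E(G)|/|V(G)|$, forests have girth $\infty$, and $\ln$ is the natural logarithm.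

Two notions of sparsity measure how dense the graphs of $\mathcal C$ can become after contracting disjoint pieces of bounded radius. The class $\mathcal C$ has \emph{bounded expansion} if for every $r$ the density $|E(H)|/|V(H)|$ is bounded over all $H\in\mathcal C\,\nabla\,r$. It is \emph{nowhere dense} if for every $r$ the clique number $\omega(H)$ is bounded over all $H\in\mathcal C\,\nabla\,r$. Since $K_n$ has density $(n-1)/2$, bounded expansion implies nowhere density. The converse fails. Let $F_n$ be a bipartite graph of girth greater than $n$ and average degree at least $n$ (see (F5) in Section~\ref{sec:facts}), and let $\mathcal C$ consist of all subgraphs of the graphs $F_n$. Already the members of $\mathcal C$ have unbounded density. On the other hand, a triangle as a $\rho$-shallow minor forces a cycle of length at most $6\rho+3$: each of the three bags contributes a path of length at most $2\rho$, and three edges join them. So $\omega(H)\le 2$ for every $\rho$-shallow minor $H$ of a graph in $\mathcal C$, except for those that come from the finitely many $F_n$ of girth at most $6\rho+3$.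

In this example the density sits in graphs of large girth. Is that the only way in which a nowhere dense class can fail to have bounded expansion? One has to allow for subdivisions. For $s\ge 0$, the \emph{$s$-subdivision} $S^{(s)}$ of a graph $S$ arises by replacing every edge by a path with exactly $s$ internal vertices. Contracting the internal vertices of each such path into one of its ends shows that $S$ is an $s$-shallow minor of $S^{(s)}$. So a class that contains, for one fixed $s$, the $s$-subdivisions of graphs of arbitrarily large average degree does not have bounded expansion. The following converse asks for more, large girth and even large chromatic number; it is Conjecture 11.2 of \cite{source}.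

\medskip
\noindent\textbf{Conjecture.} \emph{For every monotone nowhere dense class $\mathcal C$ without bounded expansion there is an integer $s\ge 0$ such that for all integers $c,g$ there is a graph $S$ with $\chi(S)\ge c$ and $\mathrm{girth}(S)\ge g$ whose $s$-subdivision belongs to $\mathcal C$.}
\medskip

The class of subgraphs of the bipartite graphs $F_n$ shows that $s=0$ does not always suffice: its members have chromatic number at most $2$. Subdividing once more is the natural remedy, because the $1$-subdivision of \emph{any} graph is bipartite; one may hope that a dense bipartite graph hides the $1$-subdivision of a graph of large chromatic number. Monotonicity is needed. If we add a disjoint triangle to each $F_n$ and take only these graphs, the class is nowhere dense without bounded expansion, but each member contains a triangle, and $S^{(s)}$ has no triangle if $\mathrm{girth}(S)\ge 4$.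

\subsection{Results}

The conjecture is true.

\begin{theorem}\label{thm:main}
Let $\mathcal C$ be a monotone nowhere dense class without bounded expansion, and let $r$ be such that $\{|E(H)|/|V(H)|:H\in\mathcal C\,\nabla\,r\}$ is unbounded. Then there is an odd $s\le 4r+1$ such that for all $c,g$ the class $\mathcal C$ contains $S^{(s)}$ for some graph $S$ with $\chi(S)\ge c$ and $\mathrm{girth}(S)\ge g$.
\end{theorem}

\begin{theorem}\label{thm:finite}
For all integers $q\ge 2$, $g\ge 4$ and $m,k\ge 1$ there is $d$ such that every graph $G$ of average degree at least $d$ either has $K_m$ as a $(g-2)$-shallow minor, or satisfies both of the following: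
\begin{enumerate}
\item[(a)] $G$ has a subgraph of girth $>g$ and average degree $\ge k$;
\item[(b)] $G$ contains the $1$-subdivision of a graph with chromatic number $>q$ and girth $>g/2$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:char}
A monotone class $\mathcal C$ (nowhere dense or not) fails to have bounded expansion if and only if there is an $s$ such that $\mathcal C$ contains $s$-subdivisions of graphs of arbitrarily large chromatic number and girth.
\end{theorem}

\begin{proposition}\label{prop:sharp}
For every $r\ge 0$ there is a monotone nowhere dense class $\mathcal C$ with $\mathcal C\,\nabla\,r$ of unbounded density for which no $s<4r+1$ satisfies the conclusion of Theorem~\ref{thm:main}.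
\end{proposition}

\subsection{Plan of the proof}

Three steps lead to Theorem~\ref{thm:main}.

\emph{Dense shallow minors yield exact subdivisions} (Section~\ref{sec:subdiv}). If $\mathcal C\,\nabla\,r$ has unbounded density, then for some $s_0\le 2r$ the class contains $S^{(s_0)}$ for graphs $S$ of arbitrarily large average degree. Nothing is known yet about the girth or the chromatic number of $S$.

\emph{Large girth} (Sections~\ref{sec:four} and~\ref{sec:core}). A dense graph $S$ without a large clique as a shallow minor contains a bipartite graph of large girth with parts $X'$ and $Y_0$, in which every $x\in X'$ has degree exactly $t$ and $|X'|\ge\varepsilon|Y_0|$. Here $\varepsilon$ does not depend on $t$, so we may choose $t$ large compared with $1/\varepsilon$. This is where nowhere density is used.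

\emph{Large chromatic number} (Section~\ref{sec:chrom}). We pass to a suitable random subset of $Y_0$, and let each $x\in X'$ that still has enough neighbors choose a random pair of them. The chosen pairs form the desired graph $Q$, and its $1$-subdivision lies in $S$.

Hence $Q^{(2s_0+1)}=(Q^{(1)})^{(s_0)}\subseteq S^{(s_0)}$, and $2s_0+1\le 4r+1$ is odd.

\subsection{Standard facts}\label{sec:facts}

\begin{enumerate}
\item[(F1)] A graph of average degree $\ge d>0$ has a nonempty subgraph of minimum degree $\ge d/2$: deleting a vertex of degree $<d/2$ does not lower the average degree, and a graph with a single vertex has average degree $0<d$, so such deletions must stop before all vertices are gone.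
\item[(F2)] If every nonempty subgraph of $G$ has a vertex of degree less than $\delta$, then $G$ has an orientation with all outdegrees less than $\delta$: delete such vertices one by one and orient the edges at the current vertex away from it.
\item[(F3)] Every graph has a spanning bipartite subgraph with at least half of its edges.
\item[(F4)] A graph with $\chi\ge c$ has a subgraph with $\chi\ge c$ and minimum degree $\ge c-1$: take a minimal subgraph of chromatic number $\ge c$.
\item[(F5)] There are graphs of arbitrarily large average degree and girth (Erd\H{o}s \cite{erdos}). By (F3) there are also bipartite ones.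
\end{enumerate}

\section{The main idea: excluding four-cycles}\label{sec:four}

Let $G$ be bipartite with parts $X,Y$, and suppose that every $x\in X$ has large degree. We wish to choose $t$-sets $P(x)\subseteq N(x)$ for many $x\in X$ such that the graph formed by the edges from these $x$ to $P(x)$ has no short cycle. In this section ``short'' means length $4$; the condition is then $|P(x)\cap P(x')|\le 1$ for $x\ne x'$. Only Lemma~\ref{lem:popular} will be used later; the rest of the section serves as an illustration.

For $t=2$ the condition says that the pairs $P(x)$ are distinct. Choose distinct pairs $P(x)\subseteq N(x)$ for as many $x$ as possible, say for the $x$ in $X'$. If some $x$ is left over, then every pair in $N(x)$ is already the pair of some $x'\in X'$, and different pairs belong to different $x'$. So $G$ contains the $1$-subdivision of the complete graph on $N(x)$. Hence, if all degrees in $X$ are at least $m$ and $K_m$ is not a $1$-shallow minor of $G$, then $X'=X$.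

For $t\ge 3$ a leftover vertex tells us less: every $t$-subset of $N(x)$ contains \emph{some} pair with a common neighbor in $X'$. The next lemma turns this into one vertex $z$ that has such common neighbors with a positive proportion of $N(x)$. This $z$ with its common neighbors is a star adjacent to many vertices of $N(x)$. It will be one bag of a clique minor, and repeating the choice yields further bags.

\begin{lemma}\label{lem:popular}
Let $t\ge 2$, and let $\Gamma$ be a graph on a finite set $T$ with $|T|\ge 2t$ and with no independent set of size $t$. Then some $z\in T$ has at least $|T|/(2t)$ neighbors in $\Gamma$.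
\end{lemma}

\begin{proof}
Let $\Delta$ be the maximum degree of $\Gamma$. Picking vertices greedily and deleting their neighbors gives an independent set of size at least $|T|/(\Delta+1)$. This size is less than $t$, so $\Delta> |T|/t-1\ge |T|/(2t)$, the last step because $|T|\ge 2t$.
\end{proof}

Here is how the bags are collected. Let $m\ge 1$, and suppose that $X\ne\emptyset$ and all degrees in $X$ are at least $(2t)^m\max(m,2t)$, but that there is no $X'\subseteq X$ with $|X'|\ge|X|/m$ for which suitable $t$-sets $P(x)\subseteq N(x)$ $(x\in X')$ exist. We find $K_m$ as a $2$-shallow minor of $G$.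

Put $X_1=X$ and $T_1(x)=N(x)$. In round $j=1,\dots,m$, choose $X'_j\subseteq X_j$ and $t$-sets $P(x)\subseteq T_j(x)$ for $x\in X'_j$, any two meeting in at most one vertex, with $|X'_j|$ maximum. By assumption $|X'_j|<|X|/m$. Put $X_{j+1}=X_j\setminus X'_j$.

Let $x\in X_{j+1}$. By maximality, every $t$-set $P\subseteq T_j(x)$ contains two vertices of a common $P(x')$ with $x'\in X'_j$. Join two vertices of $T_j(x)$ in a graph $\Gamma$ if they lie in a common such $P(x')$. Lemma~\ref{lem:popular} gives $z_j(x)\in T_j(x)$ and a set $T_{j+1}(x)\subseteq T_j(x)\setminus\{z_j(x)\}$ of at least $|T_j(x)|/(2t)$ neighbors of it in $\Gamma$. For $y\in T_{j+1}(x)$ fix $h_j(y)\in X'_j$ adjacent in $G$ to $z_j(x)$ and to $y$. By induction $|T_j(x)|\ge(2t)^{m-j+1}\max(m,2t)$, so Lemma~\ref{lem:popular} is applicable in each round.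

The sets $X'_1,\dots,X'_m$ have fewer than $|X|$ elements altogether, so there is some $x\in X_{m+1}$, and $|T_{m+1}(x)|\ge m$. Choose distinct $y_1,\dots,y_m\in T_{m+1}(x)$. Let $B_j$ be the star with center $z_j(x)$ and leaf set $\{h_j(y_1),\dots,h_j(y_m)\}$. The leaves of different stars lie in the disjoint sets $X'_j$. The centers are distinct from each other and from all $y_i$, because $z_j(x)$ does not lie in $T_{j+1}(x)\supseteq T_{j+2}(x)\supseteq\dots$. Each $y_i$ is adjacent to each $B_j$. So the stars $B_j$, each extended by $y_j$, are the bags of a $K_m$-minor, and they have radius at most $2$; see Figure~\ref{fig:stars}.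

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {1,2,3} {
  \foreach \y in {1,2,3} {
    \draw[very thick] ({4*(\x-2)},3) -- ({4*(\x-2)+1.1*(\y-2)},1.8);
    \draw[thin,gray] ({4*(\x-2)+1.1*(\y-2)},1.8) -- ({4*(\y-2)},0);
    \fill ({4*(\x-2)+1.1*(\y-2)},1.8) circle (2pt);
  }
  \draw[very thick] ({4*(\x-2)+1.1*(\x-2)},1.8) -- ({4*(\x-2)},0);
  \fill ({4*(\x-2)},3) circle (2.5pt);
  \fill ({4*(\x-2)},0) circle (2.5pt);
  \node[above] at ({4*(\x-2)},3.05) {$z_{\x}$};
  \node[below] at ({4*(\x-2)},-0.05) {$y_{\x}$};
}
\end{tikzpicture}
\caption{A triangle as a $2$-shallow minor. Each vertex $z_j$ has a common neighbor (middle row) with each of $y_1,y_2,y_3$. The bag of $z_j$ (thick) consists of $z_j$, its common neighbors and $y_j$; thin edges join different bags. Common neighbors below the same $z_j$ may coincide, those below different $z_j$ are distinct.}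
\label{fig:stars}
\end{figure}

\section{Large girth}\label{sec:core}

To exclude all cycles of length at most $g$ we follow the same rounds. A leftover vertex $x$ now yields a vertex $z_j$ that is connected to many $y\in N(x)$ by paths of length at most $g-2$ in the graph kept in round $j$. For $g\ge 6$ these paths may have inner vertices in $Y$, and two things can go wrong: a path of one round may run through vertices of $Y$ used in an earlier round, and a path to one $y$ may run through another target $y'$. On the $X$-side there is no such problem, because the sets $X'_j$ are disjoint.

So we reserve part of $Y$ for the later rounds. In round $j$ we would like to keep a set $Y_{j+1}\subseteq Y_j$ that contains many targets $y$ but no other vertex of their paths. The graph kept in a later round is shared by all remaining $x$, and we do not know in advance which $x$ will survive to the end. Hence $Y_{j+1}$ must serve many $x$ at once. A random half of $Y_j$ does this: a given target is good with probability bounded below in terms of $g$, since its path has at most $g/2$ vertices in $Y$. The price is a constant factor in $|X_j|$ and in $|T_j(x)|$ per round.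

\begin{proposition}\label{prop:core}
Let $g\ge 4$, $m\ge 1$, $t\ge 2$ be integers, let $0<c\le 1$, and put $\varepsilon=c\,2^{-(g+2)m-1}$ and $\lambda=2^{g+2}t$. Let $G$ be bipartite with parts $X,Y$, where $|X|\ge c|Y|>0$ and every $x\in X$ has degree $\ge\lambda^m\max(m,2t)$. If $K_m$ is not a $(g-2)$-shallow minor of $G$, then $G$ has a bipartite subgraph $G'$ with parts $X'\subseteq X$ and $Y_0\subseteq Y$ such that $|X'|\ge\varepsilon|Y|$, $\mathrm{girth}(G')>g$, and every $x\in X'$ has degree exactly $t$ in $G'$.
\end{proposition}

\begin{proof}
Suppose there is no such $G'$. Put $X_1=X$, $Y_1=Y$ and $T_1(x)=N(x)$. We construct, for $1\le j\le m$, sets $X'_j\subseteq X_j$, $X_{j+1}\subseteq X_j\setminus X'_j$, $Y_{j+1}\subseteq Y_j$, and $T_{j+1}(x)\subseteq T_j(x)\cap Y_{j+1}$ for $x\in X_{j+1}$, such that for all $j$ with $1\le j\le m+1$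
\begin{equation}\label{eq:sizes}
|X_j|\ge 2^{-(g+2)(j-1)}c\,|Y|,\qquad |T_j(x)|\ge\lambda^{m-j+1}\max(m,2t)\quad(x\in X_j).
\end{equation}
For $j=1$ this holds by hypothesis.

\medskip
\noindent\textbf{Round $j$: choosing the kept graph.} Choose $X'_j\subseteq X_j$ and $t$-sets $P(x)\subseteq T_j(x)$ $(x\in X'_j)$ with $|X'_j|$ maximum, subject to the following: the graph $G'_j$ with vertex set $X'_j\cup Y_j$, in which each $x\in X'_j$ is joined exactly to $P(x)$, has girth $>g$. By assumption $G'_j$ does not qualify as $G'$, so $|X'_j|<\varepsilon|Y|$. By \eqref{eq:sizes} and $j-1\le m$ we have $|X_j|\ge 2\varepsilon|Y|$. Hence $|X_j\setminus X'_j|\ge|X_j|/2$.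

\medskip
\noindent\textbf{Round $j$: what a leftover vertex gives.} Let $x\in X_j\setminus X'_j$. By maximality, adding $x$ to $G'_j$ and joining it to any $t$-set $P\subseteq T_j(x)$ creates a cycle of length $\le g$. This cycle passes through $x$, so two vertices of $P$ have distance $\le g-2$ in $G'_j$. Thus the graph on $T_j(x)$ that joins the pairs at distance $\le g-2$ in $G'_j$ has no independent set of size $t$. Since $|T_j(x)|\ge 2t$ by \eqref{eq:sizes}, Lemma~\ref{lem:popular} gives a vertex $z_j(x)\in T_j(x)$ and a set $W_j(x)\subseteq T_j(x)\setminus\{z_j(x)\}$ with
\[
|W_j(x)|\ge |T_j(x)|/(2t)\ge 1,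
\]
such that for each $y\in W_j(x)$ there is a path of length $\le g-2$ in $G'_j$ from $z_j(x)$ to $y$. Fix one such path $R^{j,x}_y$ for each $y\in W_j(x)$. Both ends lie in $Y_j$ and $G'_j$ is bipartite, so the path has at most $g/2$ vertices in $Y_j$; its other vertices lie in $X'_j$.

\medskip
\noindent\textbf{Round $j$: reserving half of $Y_j$.} Let $Y_{j+1}$ contain each vertex of $Y_j$ independently with probability $1/2$. For $x\in X_j\setminus X'_j$ let $T_{j+1}(x)$ be the set of all $y\in W_j(x)$ such that $y\in Y_{j+1}$, while all other $Y$-vertices of $R^{j,x}_y$ lie outside $Y_{j+1}$. For each $y\in W_j(x)$ this happens with probability at least $2^{-g/2}\ge 2^{-g}$, so the expectation of $|T_{j+1}(x)|$ is at least $2^{-g}|W_j(x)|$. Let $\pi$ be the probability that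
\begin{equation}\label{eq:good}
|T_{j+1}(x)|\ge 2^{-g-1}|W_j(x)|.
\end{equation}
Since always $|T_{j+1}(x)|\le|W_j(x)|$, we get $2^{-g}|W_j(x)|\le\pi|W_j(x)|+2^{-g-1}|W_j(x)|$, and hence $\pi\ge 2^{-g-1}$. Moreover, \eqref{eq:good} implies $|T_{j+1}(x)|\ge 2^{-g-1}|T_j(x)|/(2t)=|T_j(x)|/\lambda$.

By linearity of expectation we can fix $Y_{j+1}$ such that the set $X_{j+1}$ of those $x\in X_j\setminus X'_j$ with $|T_{j+1}(x)|\ge|T_j(x)|/\lambda$ has size at least $2^{-g-1}|X_j\setminus X'_j|\ge 2^{-g-2}|X_j|$. Then \eqref{eq:sizes} holds for $j+1$.

\medskip
\noindent\textbf{The clique minor.} By \eqref{eq:sizes} there is some $x\in X_{m+1}$, and $|T_{m+1}(x)|\ge m$. Recall that $T_{m+1}(x)\subseteq T_{j+1}(x)$ for all $j\le m$. Put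
\[
B_j=\bigcup_{y\in T_{j+1}(x)}\bigl(R^{j,x}_y-y\bigr)\qquad(1\le j\le m).
\]
Each path in this union starts at $z_j(x)$, so $B_j$ is connected, and in $B_j$ every vertex has distance $\le g-3$ from $z_j(x)$. By the definition of $T_{j+1}(x)$, the vertices of $B_j$ lie in $(Y_j\setminus Y_{j+1})\cup X'_j$. The sets $Y_j\setminus Y_{j+1}$ are pairwise disjoint, and so are the sets $X'_j$, because $X_{j+1}\subseteq X_j\setminus X'_j$. So $B_1,\dots,B_m$ are pairwise disjoint, and they are disjoint from $T_{m+1}(x)\subseteq Y_{m+1}$. Every $y\in T_{m+1}(x)$ has a neighbor in every $B_j$, namely its predecessor on $R^{j,x}_y$.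

Choose distinct $y_1,\dots,y_m\in T_{m+1}(x)$. Extend each $B_j$ by $y_j$ and the edge from $y_j$ to its predecessor on $R^{j,x}_{y_j}$. The extended subgraphs are disjoint and connected, and in the $j$th of them every vertex has distance $\le g-2$ from $z_j(x)$. For $i\ne j$ the vertex $y_i$ is adjacent to $B_j$, so any two of them are joined by an edge of $G$. Thus $K_m$ is a $(g-2)$-shallow minor of $G$, a contradiction.
\end{proof}

\section{Large chromatic number}\label{sec:chrom}

Proposition~\ref{prop:core} needs a bipartite graph in which every vertex on one side has large degree, while that side is not much smaller than the other. It suffices to take a bipartite subgraph of large minimum degree and to let $X$ be its larger side.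

\begin{lemma}\label{lem:sided}
Every graph $G$ of average degree $\ge d>0$ has a bipartite subgraph with parts $X,Y$ such that $|X|\ge|Y|>0$ and every $x\in X$ has degree $\ge d/4$.
\end{lemma}

\begin{proof}
By (F3), $G$ has a bipartite subgraph of average degree $\ge d/2$, and by (F1) this has a nonempty subgraph of minimum degree $\ge d/4>0$. Both of its parts are nonempty, and we let $X$ be one that is at least as large as the other.
\end{proof}

Now let $G'$ be bipartite with parts $X',Y$ and all degrees in $X'$ equal to $t$. If each $x\in X'$ chooses a pair of neighbors, the chosen pairs form a graph $Q$ on $Y$ whose $1$-subdivision lies in $G'$. But $|X'|$ may be only $\varepsilon|Y|$ with a tiny $\varepsilon$; then $Q$ has far fewer edges than vertices, and random pairs do not force large chromatic number. We use that $t$ may be large compared with $1/\varepsilon$: on a random subset $Y'\subseteq Y$ of density $8q/t$, most $x$ still have at least $2q$ neighbors, while $|X'|/|Y'|$ has grown to order $\varepsilon t/q$.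

\begin{lemma}\label{lem:pairs}
Let $q\ge 2$ be an integer, $0<\varepsilon\le 1$, and let $t>128q^2\ln q/\varepsilon$ be an integer. Let $G'$ be bipartite with parts $X',Y$, where $|X'|\ge\varepsilon|Y|>0$ and every $x\in X'$ has degree exactly $t$. Then $G'$ contains the $1$-subdivision of a graph $Q$ with $\chi(Q)>q$. If $\mathrm{girth}(G')>g$, then $\mathrm{girth}(Q)>g/2$.
\end{lemma}

\begin{proof}
Put $p=8q/t$; since $16q\ln q>1$, we have $p<1$. Let $Y'\subseteq Y$ contain each vertex independently with probability $p$. By Markov's inequality, $|Y'|>4p|Y|$ with probability at most $1/4$. For $x\in X'$ the number $|N(x)\cap Y'|$ is binomial with mean $pt=8q$ and variance at most $8q$. By Chebyshev's inequality it is less than $2q$ with probability at most $8q/(6q)^2=2/(9q)\le 1/9$. So the expected number of $x\in X'$ with $|N(x)\cap Y'|<2q$ is at most $|X'|/9$, and by Markov's inequality this number exceeds $|X'|/2$ with probability at most $2/9$. Since $1/4+2/9<1$, we can fix an outcome in which $|Y'|\le 4p|Y|$ and the set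
\[
X^*=\{x\in X':|N(x)\cap Y'|\ge 2q\}
\]
has size at least $|X'|/2>0$. Then $Y'\neq\emptyset$ and
\[
|X^*|\ge\frac{\varepsilon}{2}|Y|\ge\frac{\varepsilon}{8p}|Y'|=\frac{\varepsilon t}{64q}|Y'|>2q\ln q\,|Y'|.
\]

Each $x\in X^*$ now chooses, independently, a uniformly random pair in $N(x)\cap Y'$. Fix a map $\varphi\colon Y'\to\{1,\dots,q\}$. Let $x\in X^*$ and $n=|N(x)\cap Y'|\ge 2q$. If $n_1,\dots,n_q$ are the numbers of vertices of the $q$ colors in $N(x)\cap Y'$, then by convexity $\sum_i n_i(n_i-1)\ge n(n/q-1)$. So the pair chosen by $x$ is monochromatic with probability at least
\[
\frac{n/q-1}{n-1}\ge\frac1q-\frac1n\ge\frac1{2q}.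
\]
Hence no chosen pair is monochromatic with probability at most $(1-1/(2q))^{|X^*|}\le e^{-|X^*|/(2q)}<q^{-|Y'|}$. There are $q^{|Y'|}$ maps $\varphi$. So for some outcome of the choices every $\varphi$ has a monochromatic chosen pair.

Fix such an outcome, and let $Q$ be the simple graph on $Y'$ whose edges are the chosen pairs; then $\chi(Q)>q$. For each edge of $Q$ take one $x$ that chose it. Distinct edges get distinct $x$, so $G'$ contains the $1$-subdivision of $Q$. A cycle of length $\ell$ in $Q$ gives a cycle of length $2\ell$ in $G'$, which proves the last statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]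
Put $c=1$ and $\varepsilon=2^{-(g+2)m-1}$. Let $t\ge 2$ be an integer with $t>128q^2\ln q/\varepsilon$ and $t\ge k/\varepsilon$; this is possible because $\varepsilon$ does not depend on $t$. Put $\lambda=2^{g+2}t$ and $d=4\lambda^m\max(m,2t)$.

Let $G$ have average degree $\ge d$ and no $K_m$ as a $(g-2)$-shallow minor. Lemma~\ref{lem:sided} gives a bipartite subgraph with parts $X,Y$, $|X|\ge|Y|>0$, and all degrees in $X$ at least $\lambda^m\max(m,2t)$. Proposition~\ref{prop:core} gives a graph $G'\subseteq G$ of girth $>g$ with parts $X',Y_0$, where $|X'|\ge\varepsilon|Y|\ge\varepsilon|Y_0|$ and all degrees in $X'$ equal $t$; in particular $X'$ and $Y_0$ are nonempty. The average degree of $G'$ is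
\[
\frac{2t|X'|}{|X'|+|Y_0|}\ge\frac{2t\varepsilon}{1+\varepsilon}\ge t\varepsilon\ge k,
\]
which proves (a). Lemma~\ref{lem:pairs}, applied to $G'$, proves (b).
\end{proof}

\section{From dense shallow minors to exact subdivisions}\label{sec:subdiv}

If $H$ is a dense $r$-shallow minor of $G$, the edges of $H$ may attach to a bag at many different vertices, and there need not be disjoint paths from one center to all of them. We reduce the depth of the bags step by step. Consider bags that are stars. Either the graph between the leaves of the stars and the other bags is dense, and then the leaves can replace the centers. Or it is sparse, and then its edges are spread over many leaves; each of these leaves can serve as a private connection from its center for one edge. To extend each path at one end only, we keep $H$ bipartite and treat one side at a time. Girth is recorded in the statement because Theorem~\ref{thm:char} needs it for classes that are not nowhere dense.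

\begin{lemma}\label{lem:subdiv}
For all $r\ge 0$ and $D\ge 1$ there is $d_1(r,D)$ such that if $H$ is an $r$-shallow minor of $G$ with average degree $\ge d_1(r,D)$, then there are $s\in\{0,\dots,2r\}$ and a graph $S$ of average degree $\ge D$ with $\mathrm{girth}(S)\ge\mathrm{girth}(H)$ and $S^{(s)}\subseteq G$.
\end{lemma}

\begin{proof}
Let $H$ be bipartite with parts $A,B$, and let $0\le a,b\le r$. An \emph{$(a,b)$-model} of $H$ in $G$ consists of pairwise disjoint rooted trees $T_v\subseteq G$ $(v\in V(H))$, with root $\rho_v$ and of height $\le a$ for $v\in A$ and $\le b$ for $v\in B$, and of paths $P_e\subseteq G$ $(e\in E(H))$ such that for each edge $e=uv$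
\begin{itemize}
\item $P_e$ has one end in $T_u$ and the other in $T_v$;
\item the internal vertices of $P_e$ lie in no tree and on no other path $P_{e'}$;
\item $P_e$ has length at least $1$ and at most $2r+1-a-b$.
\end{itemize}
So reducing $a$ or $b$ allows longer paths. A model of $H$ contains a model of each subgraph of $H$.

\begin{claim}
Suppose that $d\ge 16$, $a\ge 1$, and $H$ has average degree $\ge d$ and an $(a,b)$-model. Then some bipartite graph $H^*$ with average degree $\ge\sqrt d/2$ and $\mathrm{girth}(H^*)\ge\mathrm{girth}(H)$ has an $(a^*,b)$-model with $a^*<a$.
\end{claim}

\emph{Proof of the claim.} For an edge $e=vu$ we always let $v\in A$ and $u\in B$. Suppose first that for at least half of the edges $e=vu$ the path $P_e$ ends at the root $\rho_v$. Keep only these edges, and replace each $T_v$, $v\in A$, by its root. This is a $(0,b)$-model of a subgraph of $H$ with average degree $\ge d/2\ge\sqrt d/2$.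

Otherwise let $E_1$ be the set of edges $e=vu$ whose path ends in $T_v-\rho_v$; then $|E_1|\ge|E(H)|/2$. Let $A_1$ be the set of all children $w$ of the roots $\rho_v$, $v\in A$, and let $T_w$ be the subtree of $T_v$ consisting of $w$ and everything below it. Its height is $\le a-1$. Let $H_1$ be the bipartite graph with parts $A_1,B$ that has, for each $e=vu\in E_1$, the edge $wu$, where $P_e$ ends in $T_w$. The pair $w,u$ determines $v$ and hence $e$, so $H_1$ is simple with $|E_1|$ edges. The trees $T_w$ and $T_u$ with the paths $P_e$ form an $(a-1,b)$-model of $H_1$.

Mapping each $w$ to the $v$ with $w\in T_v$, and each $u\in B$ to itself, is a homomorphism $H_1\to H$ that is injective on edges. It maps a cycle of length $\ell$ to a closed walk of length $\ell$ without repeated edges, which contains a cycle of length $\le\ell$. Hence $\mathrm{girth}(H_1)\ge\mathrm{girth}(H)$.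

Put $\delta=\sqrt d/2$. If some subgraph of $H_1$ has average degree $\ge\delta$, take it as $H^*$, with $a^*=a-1$.

Otherwise every nonempty subgraph of $H_1$ has a vertex of degree $<\delta$, and by (F2) $H_1$ has an orientation with all outdegrees $<\delta$. Since $d\ge 16$, we have $8\delta=4\sqrt d\le d$. So at most
\[
\delta|B|\le\tfrac18 d\,|V(H)|\le\tfrac14|E(H)|
\]
edges of $H_1$ leave vertices of $B$. The other edges of $H_1$, at least $|E(H)|/4$ in number, leave vertices of $A_1$. Hence at least $|E(H)|/(4\delta)$ vertices $w\in A_1$ have an out-edge. Choose one out-edge at each of them, and let $H^*$ be the spanning subgraph of $H$ formed by the corresponding edges of $H$. These are distinct for distinct $w$, so the average degree of $H^*$ is at least $d/(4\delta)=\sqrt d/2$.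

For a chosen edge $e=vu$ with child $w$, extend $P_e$ inside $T_w$ to $w$ and then to $\rho_v$. This adds at most $a$ to its length, which is then at most $2r+1-b$. Replace each $T_v$, $v\in A$, by its root. Different chosen edges use different vertices $w$, hence disjoint trees $T_w$, and the internal vertices of the old paths lie in no tree. So the new paths satisfy the requirements, and we have a $(0,b)$-model of $H^*\subseteq H$. This proves the claim.\hfill$\diamond$

\medskip
By symmetry the claim also holds with the roles of $a$ and $b$ exchanged. Put $D_0=(2r+1)D$, $D_{i+1}=16D_i^2$, and $d_1(r,D)=2D_{2r}$. Since $D_i\ge 1$, we have $D_{i+1}\ge 16$, $D_{i+1}\ge D_i$ and $\sqrt{D_{i+1}}/2\ge D_i$.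

Let $H$ be an $r$-shallow minor of $G$ of average degree $\ge d_1(r,D)$. By (F3) it has a spanning bipartite subgraph of average degree $\ge D_{2r}$. This subgraph has an $(r,r)$-model: take breadth-first trees of the bags, rooted at centers, and single edges as paths. Each application of the claim lowers $a$ or $b$, and it turns average degree $\ge D_{i+1}$ into average degree $\ge D_i$. So after at most $2r$ applications we have a $(0,0)$-model of a graph $H'$ with average degree $\ge D_0$ and $\mathrm{girth}(H')\ge\mathrm{girth}(H)$. In a $(0,0)$-model all trees are single vertices. The paths $P_e$ have lengths in $\{1,\dots,2r+1\}$ and form a subdivision of $H'$ in $G$. Let $s+1$ be the most frequent length, and let $S$ be the spanning subgraph of $H'$ formed by the edges $e$ whose path has this length. Its average degree is at least $D_0/(2r+1)=D$, its girth is at least that of $H$, and $S^{(s)}\subseteq G$.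
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:char}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:subdiv} and monotonicity, for each $D$ there are $s_0\in\{0,\dots,2r\}$ and a graph $S$ of average degree $\ge D$ with $S^{(s_0)}\in\mathcal C$. By the pigeonhole principle we can fix one $s_0$ that occurs for arbitrarily large $D$. Let
\[
\mathcal S=\{S:S^{(s_0)}\in\mathcal C\}.
\]
This class is monotone, because $S_1\subseteq S_2$ implies $S_1^{(s_0)}\subseteq S_2^{(s_0)}$, and it has unbounded average degree.

We show that $\mathcal S$ inherits nowhere density. Suppose $K_m$ is a $\rho$-shallow minor of $S\in\mathcal S$. In $S^{(s_0)}$, replace each bag by the subdivision of a breadth-first tree of it, rooted at a center; this has radius at most $\rho(s_0+1)$. For each pair of bags choose an edge of $S$ joining them, and add the internal vertices of its subdivided path to one of the two bags. The bags remain disjoint, they become pairwise adjacent, and their radius is at most $\rho(s_0+1)+s_0$. Hence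
\[
\sup\{\omega(H):H\in\mathcal S\,\nabla\,\rho\}\le\sup\{\omega(H):H\in\mathcal C\,\nabla\,(\rho(s_0+1)+s_0)\}<\infty
\]
for every $\rho$.

Now let $c,g$ be given; we may assume $c\ge 3$ and $g\ge 3$. Choose an integer $m$ larger than all $\omega(H)$ with $H\in\mathcal S\,\nabla\,(2g-2)$. Apply Theorem~\ref{thm:finite}, with $q=c$, with $2g$ in place of $g$, and with $k=1$, to some $S\in\mathcal S$ of sufficiently large average degree. Since $K_m$ is not a $(2g-2)$-shallow minor of $S$, part (b) says that $S$ contains $Q^{(1)}$ for a graph $Q$ with $\chi(Q)>c$ and $\mathrm{girth}(Q)>g$. By monotonicity $Q^{(1)}\in\mathcal S$, that is, $(Q^{(1)})^{(s_0)}\in\mathcal C$. In this graph every edge of $Q$ has become a path of length $2(s_0+1)$, so it is $Q^{(2s_0+1)}$. Thus $s=2s_0+1\le 4r+1$, which does not depend on $c$ and $g$, has the desired property.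
\end{proof}

If $\mathcal C$ is not nowhere dense, we cannot obtain girth by excluding a clique minor. But then we may choose the shallow minor ourselves, and we choose it with large girth from the start.

\begin{proof}[Proof of Theorem~\ref{thm:char}]
($\Leftarrow$) As noted in Section~\ref{sec:intro}, $S$ is an $s$-shallow minor of $S^{(s)}$. If $\chi(S)\ge c$, then by (F4) $S$ has a subgraph of minimum degree $\ge c-1$, and this subgraph is in $\mathcal C\,\nabla\,s$ if $S^{(s)}\in\mathcal C$. So if $c$ can be arbitrarily large, $\mathcal C\,\nabla\,s$ has unbounded density.

($\Rightarrow$) If $\mathcal C$ is nowhere dense, use Theorem~\ref{thm:main}. Otherwise there is $r$ such that $\mathcal C\,\nabla\,r$ contains arbitrarily large complete graphs, and hence all graphs. For each $n\ge 1$ let $H_n$ be a graph of girth $>n$ and average degree $\ge d_1(r,n)$, which exists by (F5). It is an $r$-shallow minor of a graph in $\mathcal C$. So Lemma~\ref{lem:subdiv} and monotonicity give $s_n\in\{0,\dots,2r\}$ and a graph $S_n$ of average degree $\ge n$ and girth $>n$ with $S_n^{(s_n)}\in\mathcal C$. Fix $s_0$ such that $s_n=s_0$ for infinitely many $n$.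

Let $q\ge 2$ be given, let $t>128\,q^2\ln q$ be an integer, and let $n\ge 4t$ with $s_n=s_0$. Lemma~\ref{lem:sided} gives a bipartite subgraph of $S_n$ with parts $X,Y$, where $|X|\ge|Y|>0$ and all degrees in $X$ are at least $n/4\ge t$. Keep exactly $t$ edges at each $x\in X$ and apply Lemma~\ref{lem:pairs} with $\varepsilon=1$. So $S_n$ contains $Q^{(1)}$ for a graph $Q$ with $\chi(Q)>q$ and $\mathrm{girth}(Q)>n/2$, and $Q^{(2s_0+1)}\subseteq S_n^{(s_0)}$ belongs to $\mathcal C$. As $q$ and $n$ can be arbitrarily large, $s=2s_0+1$ has the desired property.
\end{proof}

\section{Sharpness}\label{sec:sharp}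

The class of subgraphs of the bipartite graphs $F_n$ from Section~\ref{sec:intro} settles the case $r=0$. For general $r$ we subdivide these graphs.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
For each $n\ge 1$ let $F_n$ be a bipartite graph of girth $>n$ and average degree $\ge n$, which exists by (F5). Let $\mathcal C$ consist of all graphs isomorphic to subgraphs of the graphs $F_n^{(2r)}$. This class is monotone.

It is nowhere dense. As seen in Section~\ref{sec:intro}, a triangle as a $\rho$-shallow minor yields a cycle of length at most $6\rho+3$. Since $F_n^{(2r)}$ has girth $>n$, only finitely many $F_n^{(2r)}$ and their subgraphs have a $\rho$-shallow minor $K_3$. So the clique numbers in $\mathcal C\,\nabla\,\rho$ are bounded.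

Moreover, $F_n\in\mathcal C\,\nabla\,r$: in $F_n^{(2r)}$ every edge of $F_n$ is replaced by a path with $2r$ internal vertices, and each end of it takes the $r$ nearest of these into its bag; the middle edge of the path then joins the two bags. So $\mathcal C\,\nabla\,r$ has unbounded density.

Now suppose that $S^{(s)}\in\mathcal C$, where $\chi(S)\ge 4$ and $s<4r+1$. By (F4) and monotonicity, passing to a subgraph of $S$ we may assume in addition that $S$ has minimum degree $\ge 3$. Fix an embedding $S^{(s)}\subseteq F_n^{(2r)}$. The vertices of $S$ have degree $\ge 3$ in $S^{(s)}$, while subdividing vertices of $F_n^{(2r)}$ have degree $2$. So the vertices of $S$ are original vertices of $F_n$, and each edge of $S$ corresponds to a path of $F_n^{(2r)}$ of length $s+1$ between two original vertices. Such a path is the subdivision of a path of $F_n$ of some length $j\ge 1$, so $s+1=j(2r+1)$. From $s+1<4r+2$ we get $j=1$. Hence $S\subseteq F_n$ is bipartite, which contradicts $\chi(S)\ge 4$.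

So for $s<4r+1$ the class $\mathcal C$ contains no $s$-subdivision of a graph of chromatic number at least $4$, and the bound $4r+1$ in Theorem~\ref{thm:main} is best possible for every $r$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Algorithms and Combinatorics}, \texttt{http://www.ndl.ethernet.edu.et/bitstream/123456789/33011/1/7.pdf.pdf}.
\bibitem{erdos} P. Erd\H{o}s, \emph{Graph theory and probability}, 1959.
\end{thebibliography}

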